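# A complete (LB)-space $E$ for which $C(K,E)$ is bornological only when $K$ is finite

Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$ throughout, and $\Gamma(S)$ denotes the absolutely convex hull of $S$. If $S$ is finite, then $\Gamma(S)=\{\sum_{s\in S}\lambda_s s:\sum|\lambda_s|\le1\}$.

## 1. The guess "always bornological", tested on finite $K$, Banach spaces and $\varphi$

In a bornological space, boundedness detects continuity: a linear functional that is bounded on bounded sets is continuous. Inductive limits of Banach spaces have this property. The space $C(K,E)$ consists of families of points of $E$, indexed by a compact set and measured uniformly. So one would first guess that it inherits the property from $E$. Bierstedt and Schmets asked this in 1977; the question is quoted in "The mathematical work of Paweł Domański". *Is $C(K,E)$ bornological for every Hausdorff compact topological space $K$ and every (LB)-space $E$?* We first fix the words and test the guess.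

**Definition (bornological).** A locally convex space $Z$ is bornological if every absolutely convex subset that absorbs all bounded sets is a neighbourhood of $0$. We call an absolutely convex set that absorbs all bounded sets *bornivorous*.

A normed space is bornological, since a bornivorous set absorbs the unit ball and so contains a multiple of it. An infinite-dimensional Banach space with its weak topology is not. By the uniform boundedness theorem its weakly bounded sets are norm bounded, so the unit ball is bornivorous. But every weak $0$-neighbourhood contains a nonzero linear subspace, so the unit ball is not one.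

**Definition (associated bornological space).** For a locally convex space $Z$, the associated bornological space is the vector space $Z$ with the topology whose $0$-basis consists of the bornivorous subsets of $Z$.

This topology is finer than that of $Z$ and has the same bounded sets. Hence it is bornological, and $Z$ is bornological exactly when the two topologies agree. In the weak topology example, the bornivorous sets are the absolutely convex sets that absorb the unit ball, so the associated space is the Banach space itself.

**Definition ((LB)-space).** An (LB)-space is a locally convex space $E=\operatorname{ind}_{n}E_n$ that is the Hausdorff inductive limit of an increasing sequence of Banach spaces $E_1\subset E_2\subset\cdots$ with continuous inclusions. So $E=\bigcup_nE_n$ carries the finest locally convex topology for which all inclusions $E_n\to E$ are continuous. It is *regular* if every bounded set is contained and bounded in some step $E_n$.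

We use these textbook facts, with $B_n$ the closed unit ball of $E_n$. An absolutely convex $D\subset E$ is a $0$-neighbourhood if and only if $D\cap E_n$ is one in $E_n$ for every $n$. Hence the sets
$$\Gamma\Bigl(\bigcup_n\varepsilon_nB_n\Bigr),\qquad \varepsilon_n>0,\tag{1}$$
form a $0$-basis of $E$; their elements are the finite sums $\sum_n\lambda_nx_n$ with $x_n\in\varepsilon_nB_n$ and $\sum_n|\lambda_n|\le1$. A seminorm $p$ on $E$ is continuous if and only if for every $n$ there is $C_n$ with $p\le C_n\|\cdot\|_n$ on $E_n$. A linear functional is continuous if and only if its restriction to each $E_n$ is. Finally, $E$ is bornological: a bornivorous $D$ absorbs every $B_n$, so each $D\cap E_n$ is a $0$-neighbourhood in $E_n$.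

The topology of $C(K,E)$ is given by the seminorms $f\mapsto\sup_{t\in K}p(f(t))$, with $p$ a continuous seminorm on $E$. So $H\subset C(K,E)$ is bounded if and only if $\bigcup_{f\in H}f(K)$ is bounded in $E$.

**Finite $K$.** A finite Hausdorff $K$ is discrete, and $C(K,E)\cong E^K$. Let $D\subset E^r$ be bornivorous. Its intersection with the $j$-th copy of $E$ is bornivorous there, hence contains an absolutely convex $0$-neighbourhood $U_j$ of $E$. Then $\prod_j\frac1rU_j\subset D$. The guess is right.

**Banach $E$.** Here $C(K,E)$ is a Banach space. The guess is right.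

**$E=\varphi$, the finite sequences.** This is $\operatorname{ind}_n\mathbb K^n$. If $p$ is a continuous seminorm and $C_j=p(\delta_j)$ on the unit vectors $\delta_j$, then $p(x)\le\sum_jC_j|x_j|\le\sup_j2^jC_j|x_j|$. Conversely, each $p_w(x)=\sup_jw_j|x_j|$ with $w_j>0$ is finite and continuous. So the $p_w$ define the topology, which is Hausdorff.

The space $\varphi$ is regular. Suppose that $A\subset\varphi$ lies in no $\mathbb K^n$. Then there are $x^{(l)}\in A$ and $j_1<j_2<\cdots$ with $x^{(l)}_{j_l}\neq0$. Put $w_{j_l}=l/|x^{(l)}_{j_l}|$ and $w_j=1$ otherwise. Then $p_w(x^{(l)})\ge l$, so $A$ is unbounded. Thus a bounded set lies in some $\mathbb K^n$, and it is bounded there since $p_w$ with $w\equiv1$ is bounded on it. (We meet this trick again in Lemma 2.)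

So every $f\in C(K,\varphi)$ has only finitely many nonzero components $f_j\in C(K)$, and $\sup_tp_w(f(t))=\sup_jw_j\|f_j\|_\infty$. By the same estimate as above, these seminorms define the topology of the direct sum $\bigoplus_jC(K)=\operatorname{ind}_nC(K)^n$, a bornological space. The guess is right once more.

## 2. Cutting $f$ up with a partition of unity

Let $E$ be any (LB)-space. Here is how a sensible person would try to prove the guess. Put
$$X_n=\Bigl\{f\in C(K,E): f(K)\subset E_n,\ |f|_n:=\sup_{t\in K}\|f(t)\|_n<\infty\Bigr\},\qquad G_n=\{f\in X_n:|f|_n\le1\}.$$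
If $p$ is a continuous seminorm on $E$ with $p\le C_n\|\cdot\|_n$ on $E_n$, then $\sup_tp(f(t))\le C_n$ for $f\in G_n$. So $G_n$ is bounded in $C(K,E)$.

Let $D\subset C(K,E)$ be bornivorous. Then there are $\varepsilon_n>0$ with $\varepsilon_nG_n\subset D$, and hence $\Gamma(\bigcup_n\varepsilon_nG_n)\subset D$. We want a $0$-neighbourhood inside a multiple of $D$. The candidate is
$$W=\Bigl\{f\in C(K,E): f(K)\subset\Gamma\Bigl(\bigcup_n2^{-n}\varepsilon_nB_n\Bigr)\Bigr\}.$$
For $f\in W$, each *value* $f(t)$ splits into small pieces from the steps. We must split the *function* $f$ into continuous pieces. So take a finite partition of unity $(g_r)$ on $K$ and points $t_r\in K$, and put $\hat f=\sum_rg_r\,f(t_r)$.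

**The function $\hat f$ lies in $D$.** Write $f(t_r)=\sum_{n\le N}\lambda_{r,n}x_{r,n}$ with $x_{r,n}\in2^{-n}\varepsilon_nB_n$ and $\sum_n|\lambda_{r,n}|\le1$. For each $n$, the function $\sum_rg_r\lambda_{r,n}x_{r,n}$ is continuous. At each point its value is a convex combination of elements of $2^{-n}\varepsilon_nB_n$, so it lies in $2^{-n}\varepsilon_nG_n$. Since $\sum_n2^{-n}\le1$, summing over $n$ gives $\hat f\in\Gamma(\bigcup_n\varepsilon_nG_n)\subset D$.

**The remainder $f-\hat f$.** Suppose that $f$ is continuous as a map into some step $E_n$ with its norm. Cover $K$ by finitely many sets $O_{t_r}=\{s:\|f(s)-f(t_r)\|_n<\varepsilon_n\}$ and let $(g_r)$ be subordinate to them. Then $\|f(s)-\hat f(s)\|_n\le\sum_rg_r(s)\|f(s)-f(t_r)\|_n\le\varepsilon_n$. So $f-\hat f\in\varepsilon_nG_n\subset D$, and $f\in2D$. Consequently, *if every $f\in C(K,E)$ is norm-continuous into some step, then $W\subset2D$, and $C(K,E)$ is bornological*.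

If $f$ is continuous only into $E$, a fine partition still makes $f-\hat f$ uniformly small in $E$. But "small in $C(K,E)$ implies in $D$" is what we are trying to prove, so nothing has been gained. The approach stops exactly here. It also says where to look for a counterexample. For $K=\mathbb N\cup\{\infty\}$ we need a sequence that tends to $0$ in $E$ but in the norm of no step.

## 3. Failure for every infinite $K$

The guess is wrong, and for one space $E$ it is wrong at every infinite $K$.

**Theorem A.** There is a complete regular (LB)-space $E$ such that for every infinite compact Hausdorff $K$ there are a linear functional $v$ on $C(K,E)$ that is bounded on bounded sets, and a convergent sequence $F_j\to F$ in $C(K,E)$, with $v(F_j)=0$ for all $j$ and $v(F)=1$. Hence $\{|v|\le\frac12\}$ is absolutely convex and absorbs all bounded sets, but is not a neighbourhood of $0$. So $C(K,E)$ is not bornological.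

**Corollary.** For a compact Hausdorff space $K$, the space $C(K,E)$ is bornological for every (LB)-space $E$ if and only if $K$ is finite.

**Theorem B.** For the same $E$ and any infinite compact Hausdorff $K$, the bornological space associated with $C(K,E)$ is a regular (LB)-space which is not sequentially complete. In particular, regular (LB)-spaces need not be complete.

## 4. A two-term null sequence, and why its pieces must not be null

We first build the simplest null sequence that is null in no step. It will not be enough, and the reason dictates the real construction.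

Let $Z_i$ have the basis $e_i,b_i^1,\dots,b_i^i$, and put $c_i^m=i(e_i-\frac1mb_i^m)$. Let $T_{n,i}=\{e_i\}\cup\{b_i^m:m\le i\}\cup\{c_i^m:m\le\min(n,i)\}$, and let $q_{n,i}$ be the gauge of $\Gamma(T_{n,i})$, a norm on $Z_i$. Let $E_n$ be the $\ell_1$-sum of the spaces $(Z_i,q_{n,i})$ and $E=\operatorname{ind}_nE_n$, which is Hausdorff because its coordinates are continuous. For $i\ge m$,
$$e_i=\tfrac1m\,b_i^m+\tfrac1i\,c_i^m,\qquad b_i^m\in B_1,\quad c_i^m\in B_m.\tag{2}$$

*The sequence $e_i$ tends to $0$ in $E$.* Given $\varepsilon_n>0$, choose $m$ with $\frac1m\le\frac{\varepsilon_1}2$. For all $i\ge m$ with $\frac1i\le\frac{\varepsilon_m}2$, (2) shows that $e_i\in\Gamma(\bigcup_n\varepsilon_nB_n)$.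

*It tends to $0$ in no step.* The functional $\lambda e_i+\sum\beta^mb_i^m\mapsto\lambda+\sum_{m\le n}m\beta^m$ is $1$ at $e_i$, is at most $n$ in modulus at each $b_i^m$, and is $i(1-\frac1mm)=0$ at $c_i^m$ for $m\le n$. So it is bounded by $n\,q_{n,i}$, and $q_{n,i}(e_i)\ge\frac1n$.

So on $K=\mathbb N\cup\{\infty\}$ the function $F$ with $F(i)=e_i$ and $F(\infty)=0$ is continuous into $E$ and into no step. Let $F_j$ agree with $F$ at $1,\dots,j$ and vanish elsewhere. Then $F_j\to F$ in $C(K,E)$. Can a linear functional $v$ that is bounded on bounded sets have $v(F_j)=0$ for all $j$ and $v(F)=1$?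

It cannot. By (2), for fixed $m$ we have $b_i^m=m(e_i-\frac1ic_i^m)\to0$ in $E$ as $i\to\infty$, since $\frac1ic_i^m\to0$ in $E_m$. So for $j\ge m$ the function with value $b_i^m$ at each $i>j$ and $0$ elsewhere is continuous and belongs to $G_1$. The function with value $\frac1ic_i^m$ at each $i>j$ and $0$ elsewhere belongs to $\frac1{j+1}G_m$. Since $G_1$ and $G_m$ are bounded, (2) gives
$$|v(F)-v(F_j)|\le\frac1m\sup_{G_1}|v|+\frac1{j+1}\sup_{G_m}|v|.$$
Let $j\to\infty$ and then $m\to\infty$: we get $v(F_j)\to v(F)$. The jump is impossible along this sequence. (This does not decide whether $C(K,E)$ is bornological for this $E$; it only shows that this pair $F_j,F$ is no witness.)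

The culprit is that the pieces $b_i^m$ are null in $E$, so that the splitting of $F$ is a splitting into *continuous* functions. To repair this, we let $b_i$ be compensated by a third piece $d_i$, so that a combination of $b_i$ and $d_i$ is null but $b_i$ alone is not. We also make $d_i$ available only from step $m$ on.

## 5. The three-term space $E$

**The blocks.** For $i\in\mathbb N$ let $Y_i$ be the space with basis $e_i,\ b_i^{mk},\ d_i^{mk}$ $(1\le m,k\le i)$, of dimension $1+2i^2$. Put
$$c_i^{mk}:=i\Bigl(e_i-\tfrac1mb_i^{mk}-\tfrac1kd_i^{mk}\Bigr)\qquad(1\le m,k\le i).$$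
For $n\in\mathbb N$ let
$$S_{n,i}=\{e_i\}\cup\{b_i^{mk}:m,k\le i\}\cup\{d_i^{mk}:m\le\min(n,i),\,k\le i\}\cup\{c_i^{mk}:m,k\le i,\ m+k\le n\}.$$
So all $b$'s are there from the start, $d_i^{mk}$ enters at step $m$, and $c_i^{mk}$ enters at step $m+k$. When $c_i^{mk}$ enters, $m<m+k\le n$, so $d_i^{mk}$ is already there. Hence
$$Y_{n,i}:=\operatorname{span}S_{n,i}=\operatorname{span}\{e_i,\ b_i^{mk},\ d_i^{mk}\ (m\le n)\}.$$

For $i=2$, for instance, $\dim Y_2=9$. The set $S_{1,2}$ consists of $e_2$, the four $b$'s, $d_2^{11}$ and $d_2^{12}$. The set $S_{2,2}$ adds $d_2^{21},d_2^{22},c_2^{11}$; then $S_{3,2}$ adds $c_2^{12},c_2^{21}$, and $S_{4,2}$ adds $c_2^{22}$.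

**The norms.** Let $q_{n,i}$ be the gauge of $\Gamma(S_{n,i})$ on $Y_{n,i}$. It is a norm, since $\Gamma(S_{n,i})$ is compact, absolutely convex and spans $Y_{n,i}$. Put $q_{n,i}=\infty$ on $Y_i\setminus Y_{n,i}$. From $S_{n,i}\subset S_{n+1,i}$ we get $Y_{n,i}\subset Y_{n+1,i}$ and $q_{n+1,i}\le q_{n,i}$. Moreover $Y_{n,i}=Y_i$ for $n\ge i$. If $f_i$ is linear on $Y_i$, then $|f_i|\le\bigl(\max_{S_{n,i}}|f_i|\bigr)\,q_{n,i}$ on $Y_{n,i}$. So to bound a functional we only have to look at its values on $S_{n,i}$.

**The steps and the limit.** For $x=(x_i)\in\prod_iY_i$ put $\|x\|_n=\sum_iq_{n,i}(x_i)\in[0,\infty]$, and let $E_n=\{x:\|x\|_n<\infty\}$ with closed unit ball $B_n$. This is an $\ell_1$-sum of finite-dimensional normed spaces, hence a Banach space. We have $E_n\subset E_{n+1}$ and $\|\cdot\|_{n+1}\le\|\cdot\|_n$. Let $E=\operatorname{ind}_nE_n$. Each coordinate map $E_n\to Y_i$ is continuous, so $E\hookrightarrow\prod_iY_i$ is continuous and injective. Hence $E$ is Hausdorff, and it is an (LB)-space.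

**The coordinate projections.** We regard $Y_i$ as a subspace of $E$ (it lies in $E_i$). As a finite-dimensional Hausdorff space it has its usual topology there. Let $P_i:E\to Y_i\subset E$ be the coordinate projections. Since $P_iB_n\subset B_n$, every set $U$ of the basis (1) satisfies $P_iU\subset U$ for all $i$. So $(P_i)_i$ is equicontinuous.

**(R) A supply of continuous functionals.** *Let $f_i\in Y_i^*$ be such that for every $n$ the numbers $\max_{S_{n,i}}|f_i|$ are uniformly bounded for all but finitely many $i$. Then $f(x)=\sum_if_i(x_i)$ defines an element of $E'$.* Indeed, as each $S_{n,i}$ is finite, the bound holds for all $i$, with another constant. On $E_n$ the series converges absolutely, and $|f(x)|\le\sup_i\max_{S_{n,i}}|f_i|\cdot\|x\|_n$.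

**Lemma 1.** $e_i\to0$ in $E$.

*Proof.* The definition of $c_i^{mk}$ gives, for $i\ge\max(m,k)$,
$$e_i=\tfrac1m\,b_i^{mk}+\tfrac1k\,d_i^{mk}+\tfrac1i\,c_i^{mk},\qquad b_i^{mk}\in B_1,\quad d_i^{mk}\in B_m,\quad c_i^{mk}\in B_{m+k}.\tag{3}$$
Given $\varepsilon_n>0$, choose $m$ with $\frac1m\le\frac{\varepsilon_1}3$, then $k$ with $\frac1k\le\frac{\varepsilon_m}3$. For all $i\ge\max(m,k)$ with $\frac1i\le\frac{\varepsilon_{m+k}}3$, (3) writes $e_i$ as $\frac13$ times a sum of elements of $\varepsilon_1B_1$, $\varepsilon_mB_m$ and $\varepsilon_{m+k}B_{m+k}$. So $e_i\in\Gamma(\bigcup_n\varepsilon_nB_n)$. $\square$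

The order of choices is the point: first $\varepsilon_1$ decides $m$, then $\varepsilon_m$ decides $k$, then $\varepsilon_{m+k}$ decides how large $i$ must be.

## 6. Bounded sets and completeness of $E$

We need that every bounded set of $E$ lies in some $CB_n$, because both the definition of $v$ and its boundedness rest on this. The tool is the trick used for $\varphi$: from a set that is bounded in no step, build a continuous seminorm that is unbounded on it, by testing on disjoint blocks of coordinates. We allow subsets of $\prod_iY_i$, since the same lemma will give completeness.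

**Lemma 2.** Let $A\subset\prod_iY_i$ have bounded coordinate projections, and suppose $\sup_{x\in A}\|x\|_n=\infty$ for every $n$. Then there are pairwise disjoint finite sets $I_l\subset\mathbb N$ and $f_i\in Y_i^*$ $(i\in I_l,\ l\in\mathbb N)$ such that $p(y)=\sup_l\bigl|\sum_{i\in I_l}f_i(y_i)\bigr|$ is a continuous seminorm on $E$ and $\sup_Ap=\infty$.

*Proof.* **Choice of blocks.** We choose $I_l$, $n_l$ and $x^{(l)}\in A$ by induction. Suppose $I_1,\dots,I_{l-1}\subset\{1,\dots,j\}$ and $n_1<\dots<n_{l-1}$ are chosen. Pick $n_l>\max(n_{l-1},j)$ (for $l=1$ take $j=0$ and $n_1=1$). For $i\le j$ we have $n_l\ge i$, so $q_{n_l,i}$ is a finite norm on all of $Y_i$. Hence $\sup_{x\in A}\sum_{i\le j}q_{n_l,i}(x_i)<\infty$. Since $\sup_A\|x\|_{n_l}=\infty$, there are $x^{(l)}\in A$ and a finite $I_l\subset(j,\infty)$ with $\sum_{i\in I_l}q_{n_l,i}(x_i^{(l)})>l$, where the sum may be $\infty$.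

**Choice of functionals.** For $i\in I_l$ we want
$$|f_i|\le q_{n_l,i}\ \text{ on } Y_{n_l,i},\qquad f_i(x_i^{(l)})\ge\min\bigl(q_{n_l,i}(x_i^{(l)}),\,l+1\bigr).$$
If $x_i^{(l)}\in Y_{n_l,i}$, Hahn–Banach gives $f_i$ on $Y_{n_l,i}$ with $|f_i|\le q_{n_l,i}$ and $f_i(x_i^{(l)})=q_{n_l,i}(x_i^{(l)})$; extend it linearly to $Y_i$ in any way. Otherwise let $f_i$ vanish on $Y_{n_l,i}$ and take the value $l+1$ at $x_i^{(l)}$.

Then $\sum_{i\in I_l}f_i(x_i^{(l)})>l$. Indeed, if some $q_{n_l,i}(x_i^{(l)})\ge l+1$, that term alone contributes at least $l+1$ and the others are nonnegative. If not, the sum is at least $\sum_{i\in I_l}q_{n_l,i}(x_i^{(l)})>l$. So $p(x^{(l)})>l$ and $\sup_Ap=\infty$.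

**Continuity of $p$.** Fix $n$ and $y\in E_n$. If $n_l\ge n$, then $y_i\in Y_{n,i}\subset Y_{n_l,i}$, and $|\sum_{I_l}f_i(y_i)|\le\sum_{I_l}q_{n_l,i}(y_i)\le\sum_{I_l}q_{n,i}(y_i)\le\|y\|_n$. Only finitely many $l$ remain, and each contributes one continuous functional on $E_n$. So $p\le C_n\|\cdot\|_n$ on $E_n$ for some $C_n$. $\square$

**Lemma 3.** (i) Every bounded set of $E$ is contained in $CB_n$ for some $n,C$; so $E$ is regular. (ii) $E$ is complete.

*Proof.* (i) A bounded $A\subset E$ has bounded coordinate projections, and every continuous seminorm is bounded on $A$. By Lemma 2, $\sup_A\|x\|_n=\infty$ cannot hold for every $n$.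

(ii) Let $(x^\alpha)$ be a Cauchy net in $E$. Its coordinates converge in the finite-dimensional spaces $Y_i$; let $x\in\prod_iY_i$ be the coordinatewise limit.

**Step 1: $x\in E$.** If $x\notin\bigcup_nE_n$, apply Lemma 2 to $A=\{x\}$; it gives $p$ with $p(x)=\infty$. For every $l$, since $I_l$ is finite,
$$\Bigl|\sum_{i\in I_l}f_i(x_i)\Bigr|=\lim_\alpha\Bigl|\sum_{i\in I_l}f_i(x_i^\alpha)\Bigr|\le\limsup_\alpha p(x^\alpha).$$
The right side does not depend on $l$, and it is finite, because $|p(x^\alpha)-p(x^\beta)|\le p(x^\alpha-x^\beta)$ makes $(p(x^\alpha))$ a Cauchy net in $\mathbb R$. So $p(x)<\infty$, a contradiction.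

**Step 2: $x^\alpha\to x$ in $E$.** The plan is to replace a seminorm by a larger one that sees the coordinates one at a time. Let $p$ be a continuous seminorm with $p\le C_n\|\cdot\|_n$ on $E_n$, and put $\tilde p(y)=\sum_ip(P_iy)$. For $y\in E_n$ the series $y=\sum_iP_iy$ converges in $E_n$, hence in $E$, so $p(y)\le\tilde p(y)$. Also $\tilde p(y)\le C_n\sum_i\|P_iy\|_n=C_n\|y\|_n$. So $\tilde p$ is a continuous seminorm with $p\le\tilde p$. Given $\varepsilon>0$, let $\tilde p(x^\alpha-x^\beta)\le\varepsilon$ for $\alpha,\beta\ge\alpha_0$. For $\alpha\ge\alpha_0$ and every $j$,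
$$\sum_{i\le j}p(P_i(x^\alpha-x))=\lim_\beta\sum_{i\le j}p(P_i(x^\alpha-x^\beta))\le\varepsilon.$$
Let $j\to\infty$: $p(x^\alpha-x)\le\tilde p(x^\alpha-x)\le\varepsilon$. $\square$

## 7. Functionals $\psi_{M,i}$ that agree along null sequences

We want a functional that assigns $1$ to the sequence $(e_i)$ and is bounded on every step. Look for it block by block: $\psi(e_i)=1$, and on $c_i^{mk}$ the value $i\bigl(1-\frac1m\psi(b_i^{mk})-\frac1k\psi(d_i^{mk})\bigr)$ must stay bounded in $i$. There are two simple ways to make the bracket zero.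

- Take $\psi(b_i^{mk})=m$ and $\psi(d_i^{mk})=0$. Done for all $m$, this is unbounded on $B_1$, which contains all the $b$'s.
- Take $\psi(b_i^{mk})=0$ and $\psi(d_i^{mk})=k$. Done for all $k$ at a fixed $m$, this is unbounded on $B_m$.

No choice can work as a continuous functional on $E$, since $e_i\to0$. But we need a functional on *functions*, and those give null sequences. So on step $n$ we use the first choice for $m\le n$ only, and we show that different $n$ give the same result asymptotically along null sequences. For $M\in\mathbb N$ define $\psi_{M,i}\in Y_i^*$ by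
$$\psi_{M,i}\Bigl(\lambda e_i+\sum\beta^{mk}b_i^{mk}+\sum\gamma^{mk}d_i^{mk}\Bigr)=\lambda+\sum_{m\le M}\sum_km\,\beta^{mk}.\tag{4}$$

**Lemma 4.** (a) $|\psi_{n,i}|\le n\,q_{n,i}$ on $Y_{n,i}$.
(b) Let $y_i\in Y_i$ with $y_i\to0$ in $E$ and $\sup_iq_{n,i}(y_i)<\infty$. Then $\psi_{M,i}(y_i)-\psi_{n,i}(y_i)\to0$ as $i\to\infty$ for every $M>n$.

*Proof of (a).* Check the values on $S_{n,i}$. We have $\psi_{n,i}(e_i)=1$; $\psi_{n,i}(b_i^{mk})$ is $m\le n$ if $m\le n$ and $0$ otherwise; $\psi_{n,i}(d_i^{mk})=0$. For $m+k\le n$ we have $m\le n$, so $\psi_{n,i}(c_i^{mk})=i(1-\frac1m\cdot m)=0$.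

*Proof of (b).* Write $y_i=\lambda_ie_i+\sum\beta_i^{mk}b_i^{mk}+\sum\gamma_i^{mk}d_i^{mk}$, with coefficients for indices $>i$ set to $0$. Since $q_{n,i}(y_i)<\infty$, we have $y_i\in Y_{n,i}$, that is, $\gamma_i^{mk}=0$ for $m>n$. By (4), $|\psi_{M,i}(y_i)-\psi_{n,i}(y_i)|\le M a_i$ with
$$a_i:=\sum_{n<m\le M}\sum_{k\le i}|\beta_i^{mk}|.$$
So it suffices to show $a_i\to0$. The idea: a null sequence can carry mass on $b^{mk}$ only if $d^{mk}$ compensates it, and for $m>n$ the $d^{mk}$ are not available.

**Step 1: for fixed $m>n$ and fixed $k$, $\beta_i^{mk}\to0$.** We look for a continuous functional that reads off $\beta^{mk}$ when $\gamma^{mk}=0$. For $i\ge\max(m,k)$ let $h_i(b_i^{mk})=1$, $h_i(d_i^{mk})=-\frac km$, and $h_i=0$ on all other basis vectors; for smaller $i$ let $h_i=0$. Then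
$$h_i(c_i^{mk})=i\Bigl(-\frac1m+\frac1k\cdot\frac km\Bigr)=0,$$
and $h_i$ vanishes on all other $c$'s. So $|h_i|\le\max(1,\frac km)$ on every $S_{N,i}$, and (R) gives $h\in E'$. Since $\gamma_i^{mk}=0$, we get $\beta_i^{mk}=\beta_i^{mk}-\frac km\gamma_i^{mk}=h(y_i)\to0$ (for $i\ge\max(m,k)$).

**Step 2: the sum over all $k\le i$ tends to $0$.** Step 1 controls finitely many $k$ at a time; mass could escape to $k\to\infty$. Suppose $a_i\not\to0$. Then there is $\delta>0$ with $a_i>2\delta$ for infinitely many $i$. For each $l$, Step 1 gives $\sum_{n<m\le M}\sum_{k\le l}|\beta_i^{mk}|\to0$ as $i\to\infty$, since this is a sum of at most $(M-n)l$ terms. So we can choose $i_1<i_2<\cdots$ among these $i$ with $\sum_{n<m\le M}\sum_{k\le l}|\beta_{i_l}^{mk}|<\delta$. Then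
$$\sum_{n<m\le M}\ \sum_{l<k\le i_l}|\beta_{i_l}^{mk}|>\delta.\tag{5}$$
For $n<m\le M$, $m\le i_l$ and $l<k\le i_l$ let $h_{i_l}(b_{i_l}^{mk})=\theta$, where $\theta$ depends on $m,k,l$, $|\theta|=1$ and $\theta\beta_{i_l}^{mk}=|\beta_{i_l}^{mk}|$. Let $h_{i_l}=0$ on all other basis vectors, and $h_i=0$ for $i\notin\{i_1,i_2,\dots\}$.

We check (R). Fix $N$. On $S_{N,i_l}$ we have $h_{i_l}(e_{i_l})=0$, $|h_{i_l}(b_{i_l}^{mk})|\le1$ and $h_{i_l}(d_{i_l}^{mk})=0$. If $c_{i_l}^{mk}\in S_{N,i_l}$, then $m+k\le N$, so $k<N$. As soon as $l\ge N$ this gives $k\le l$, so $h_{i_l}(b_{i_l}^{mk})=0$ and $h_{i_l}(c_{i_l}^{mk})=0$. So the maxima are at most $1$ for all but finitely many $i$, and $h\in E'$ by (R).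

But $h(y_{i_l})$ is the left side of (5), so $h(y_{i_l})>\delta$ for all $l$. This contradicts $y_i\to0$. $\square$

Two things can now be seen. Since $\psi_{n,i}(e_i)=1$, part (a) gives $q_{n,i}(e_i)\ge\frac1n$, so $(e_i)$ is null in no step, as Section 2 requires. And the functional $h$ of Step 1 has $h(b_i^{mk})=1$ for all large $i$, so for fixed $m,k$ the pieces $b_i^{mk}$ are not null in $E$. The argument that ruined the two-term space is therefore not available.

## 8. The functional $v$ on $C(K,E)$: proof of Theorem A

Recall that a free ultrafilter $\mathcal U$ on $\mathbb N$ is a maximal filter that contains all cofinite sets. Every bounded scalar sequence has a limit along $\mathcal U$. This limit is linear, is at most the supremum of the moduli in modulus, does not change if finitely many terms change, and equals the ordinary limit when that exists.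

Let $K$ be infinite compact Hausdorff, and let $E$ be the space of Section 5.

**Step 1: disjoint bumps on $K$.** We need a sequence of points of $K$ and functions that separate them.

First, $K$ contains pairwise disjoint nonempty open sets $O_i$ $(i\in\mathbb N)$. If $K$ has infinitely many isolated points, take singletons. Otherwise the complement $V_0$ of the finite set of isolated points is open, nonempty, and has no isolated points. Given a nonempty open $V_{j}\subset V_0$, it has no isolated points, so it contains two distinct points. Separate them by disjoint open sets $O_{j+1},V_{j+1}\subset V_{j}$ and continue with $V_{j+1}$.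

Choose $s_i\in O_i$. By Urysohn's lemma there are continuous $g_i:K\to[0,1]$ with $g_i(s_i)=1$ and $g_i=0$ off $O_i$. Fix a free ultrafilter $\mathcal U$ on $\mathbb N$.

**Step 2: every $f\in C(K,E)$ yields a null sequence.** This makes Lemma 4(b) applicable. Put $y_i(f):=P_if(s_i)\in Y_i$. We claim $y_i(f)\to0$ in $E$.

For every $x\in E$ we have $P_ix\to0$: if $x\in E_n$, then $\|P_ix\|_n\to0$, as the terms of a convergent series. Let $U$ be a set of the basis (1), so $P_iU\subset U$. By compactness $f(K)\subset\{x_1,\dots,x_r\}+U$ for some $x_1,\dots,x_r\in E$. For large $i$ all $P_ix_1,\dots,P_ix_r$ lie in $U$, so $P_if(K)\subset U+U=2U$. In particular $y_i(f)\in2U$ for large $i$, which proves the claim.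

**Step 3: definition of $v$.** The set $f(K)$ is compact, hence bounded, so by Lemma 3(i) there are $n,C$ with $f(K)\subset CB_n$. Then $q_{n,i}(y_i(f))\le\|f(s_i)\|_n\le C$ for all $i$. By Lemma 4(a), $|\psi_{n,i}(y_i(f))|\le nC$. By Step 2 and Lemma 4(b), $\psi_{M,i}(y_i(f))-\psi_{n,i}(y_i(f))\to0$ for all $M\ge n$. So for all $M\ge n$ the limits
$$v(f):=\lim_{i\to\mathcal U}\psi_{M,i}(y_i(f))\tag{6}$$
exist and have the same value. The value does not depend on the chosen $n$ either, since for two choices one may take a common large $M$. For finitely many functions at once one may also use a common large $M$; since $f\mapsto\psi_{M,i}(y_i(f))$ is linear, $v$ is a well-defined linear functional on $C(K,E)$.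

**Step 4: $v$ is bounded on bounded sets.** Let $H\subset C(K,E)$ be bounded. Then $\bigcup_{f\in H}f(K)$ is bounded in $E$, so it lies in some $CB_n$ by Lemma 3(i). For $f\in H$ use $M=n$ in (6) and Lemma 4(a): $|v(f)|\le nC$.

**Step 5: $v$ jumps.** Let $F_j=\sum_{i\le j}g_ie_i\in C(K,E)$ and $F=\sum_ig_ie_i$; at each point of $K$ at most one term is nonzero. For each continuous seminorm $p$ on $E$, Lemma 1 gives
$$\sup_{t\in K}p(F(t)-F_j(t))\le\sup_{i>j}p(e_i)\to0.$$
So $F$ is a uniform limit of continuous functions, hence $F\in C(K,E)$, and $F_j\to F$ in $C(K,E)$. For $i>j$ we have $y_i(F_j)=P_iF_j(s_i)=0$, so $v(F_j)=0$. On the other hand $F(s_i)=e_i$, so $y_i(F)=e_i$ and $\psi_{M,i}(y_i(F))=1$ for all $i$. Thus $v(F)=1$.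

**Step 6: conclusion.** The set $\{f:|v(f)|\le\frac12\}$ is absolutely convex, and by Step 4 it absorbs all bounded sets. It is not a neighbourhood of $0$, since $F-F_j\to0$ while $v(F-F_j)=1$ for all $j$. So $C(K,E)$ is not bornological. By Lemma 3, $E$ is complete and regular. This proves Theorem A. $\blacksquare$

**Proof of the Corollary.** If $K$ is finite, $C(K,E)\cong E^K$ is bornological for every (LB)-space $E$, by Section 1. If $K$ is infinite, Theorem A provides an $E$ for which $C(K,E)$ is not bornological. $\blacksquare$

## 9. The associated bornological space: proof of Theorem B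

Let $K$ be infinite compact Hausdorff, $E$ the space of Section 5, and $X_n$, $|\cdot|_n$, $G_n$ as in Section 2. Let $g_i,F_j,F,v$ be as in Section 8.

**Step 1: $X_n$ is a Banach space.** Let $(f_j)$ be $|\cdot|_n$-Cauchy. Then it converges uniformly in $E_n$ to some bounded $f:K\to E_n$. Since $E_n\to E$ is continuous, the convergence is also uniform in $E$. So $f$ is continuous into $E$, $f\in X_n$, and $|f_j-f|_n\to0$. Also $X_n\subset X_{n+1}$ with $|\cdot|_{n+1}\le|\cdot|_n$.

**Step 2: $X:=\operatorname{ind}_nX_n$ is the bornological space associated with $C(K,E)$.** For $f\in C(K,E)$ the set $f(K)$ is bounded, so Lemma 3(i) gives $\bigcup_nX_n=C(K,E)$. Each $G_n$ is bounded in $C(K,E)$ (Section 2). Conversely, if $H$ is bounded in $C(K,E)$, then $\bigcup_{f\in H}f(K)\subset CB_n$ for some $n,C$, so $H\subset CG_n$. Thus the bounded sets of $C(K,E)$ are exactly the subsets of multiples of the $G_n$. So an absolutely convex set is bornivorous in $C(K,E)$ if and only if it absorbs every $G_n$, that is, if and only if it meets each $X_n$ in a $0$-neighbourhood of $X_n$. These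 are the absolutely convex $0$-neighbourhoods of $X$.

**Step 3: $X$ is a regular (LB)-space.** The identity $X\to C(K,E)$ is continuous and $C(K,E)$ is Hausdorff, so $X$ is Hausdorff and hence an (LB)-space. A set that is bounded in $X$ is bounded in $C(K,E)$, so by Step 2 it is contained and bounded in some $X_n$.

**Step 4: $v\in X'$.** By Section 8, Step 4, applied to $G_n$ (with $C=1$), $|v|\le n|\cdot|_n$ on $X_n$.

**Step 5: $(F_j)$ is Cauchy in $X$.** Here the identity (3) is used for functions. Differences $F_r-F_s$ involve only finitely many $i$, so the pieces are continuous, although the infinite sums of the pieces need not be. Let $\varepsilon_n>0$. Choose $m$ with $\frac1m\le\frac{\varepsilon_1}3$, then $k$ with $\frac1k\le\frac{\varepsilon_m}3$, then $s_0\ge\max(m,k)$ with $\frac1{s_0}\le\frac{\varepsilon_{m+k}}3$. For $r>s\ge s_0$, by (3),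
$$F_r-F_s=\frac1m\sum_{s<i\le r}g_ib_i^{mk}+\frac1k\sum_{s<i\le r}g_id_i^{mk}+\sum_{s<i\le r}\frac1i\,g_ic_i^{mk}.$$
All three sums are continuous functions. The $g_i$ have values in $[0,1]$ and vanish off the disjoint sets $O_i$, so at each point at most one summand of each sum is nonzero. Hence the three terms lie in $\frac1mG_1$, $\frac1kG_m$ and $\frac1{s_0}G_{m+k}$, respectively. So $F_r-F_s\in\frac13(\varepsilon_1G_1+\varepsilon_mG_m+\varepsilon_{m+k}G_{m+k})\subset\Gamma(\bigcup_n\varepsilon_nG_n)$. By (1), applied to $X$, these sets form a $0$-basis of $X$.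

**Step 6: $(F_j)$ does not converge in $X$.** A limit in $X$ would also be a limit in the Hausdorff space $C(K,E)$, so it would be $F$. Since $v\in X'$, we would get $v(F)=\lim_jv(F_j)=0$. But $v(F)=1$.

So $X$ is a regular (LB)-space that is not sequentially complete; in particular it is not complete. This proves Theorem B. $\blacksquare$
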